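\title{Maximal chains of projections in the Calkin algebra\\ without the continuum hypothesis}

\begin{abstract}
The continuum hypothesis (CH) implies that any two maximal chains of projections in the Calkin algebra are order-isomorphic, and Hadwin conjectured that this statement is equivalent to CH. We show that ZFC, if consistent, does not prove the conjecture. After adding $\aleph_n$ Cohen reals ($2\le n<\omega$) to a model of CH, the continuum is $\aleph_n$, and all maximal chains of projections in the Calkin algebra and all maximal chains in $P(\omega)/\mathrm{fin}$ are isomorphic to one linear order. We also give a model of the negation of CH with two non-isomorphic maximal chains, so that ZFC${}+\neg$CH does not decide the statement.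
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $H$ be a complex, infinite-dimensional, separable Hilbert space, $\mathcal{B}(H)$ the algebra of bounded operators on $H$, $\mathcal{K}(H)$ the ideal of compact operators, and $\pi:\mathcal{B}(H)\to\mathcal{C}(H)=\mathcal{B}(H)/\mathcal{K}(H)$ the quotient map onto the Calkin algebra. Let $\mathcal{P}(\mathcal{C}(H))$ be the set of projections of $\mathcal{C}(H)$, the elements $p$ with $p=p^*=p^2$, ordered by $p\le q$ if and only if $pq=p$. A \emph{maximal chain} is a linearly ordered subset of $\mathcal{P}(\mathcal{C}(H))$ that is maximal under inclusion among linearly ordered subsets. We study the statement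
\begin{equation}\label{eq:iso}\tag{Iso}
\text{any two maximal chains in }\mathcal{P}(\mathcal{C}(H))\text{ are order-isomorphic.}
\end{equation}

The order measures inclusion of subspaces up to a compact error. Every projection of $\mathcal{C}(H)$ is $\pi(a)$ for a projection $a$ of $\mathcal{B}(H)$ (Lemma~\ref{lem:lift}), and $\pi(a)\le\pi(b)$ holds exactly when $(1-b)a$ is compact, that is, when along every weakly null sequence in the range of $a$ the distance to the range of $b$ tends to $0$. Fix an orthonormal basis $(e_k)_{k\in\omega}$, where $\omega=\{0,1,2,\dots\}$, and for $t\subseteq\omega$ let $P_t$ be the projection onto the closed span of $\{e_k:k\in t\}$. Then $(1-P_t)P_s=P_{s\setminus t}$, so $\pi(P_s)\le\pi(P_t)$ if and only if $s\setminus t$ is finite, which we write $s\subseteq^*t$. The diagonal projections therefore form a copy of $P(\omega)/\mathrm{fin}$, the subsets of $\omega$ modulo finite symmetric difference, ordered by $\subseteq^*$. This commutative case is our guide throughout.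

Before passing to the quotient, the analog of \eqref{eq:iso} fails for simple reasons. Write $P_n=P_{\{0,\dots,n-1\}}$. In the projections of $\mathcal{B}(H)$ the chain $P_0<P_1<\dots<1$ is maximal: a projection comparable with all $P_n$ either dominates them all and equals $1$, or is $P_0=0$, or lies between some $P_{n-1}$ and $P_n$, whose difference has rank one. Its image under $a\mapsto 1-a$ is again maximal, and it has the reverse order type, which is different. In the Calkin algebra all $P_n$ become $0$, and no countable feature of this kind survives: in a maximal chain, any two nonempty countable sets, one strictly below the other, are separated by an element of the chain (Proposition~\ref{prop:eta}). Under CH this property determines the chain, by a back-and-forth construction of length $\omega_1$ in which every intermediate map is countable.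

Hadwin proved in 1998 that CH implies \eqref{eq:iso}, and conjectured that CH is equivalent to \eqref{eq:iso}; we take the problem from the notes \cite{notes}. The conjecture is the natural guess. A maximal chain has $2^{\aleph_0}$ elements (Remark~\ref{rem:size}), so if CH fails, a back-and-forth construction must pass through partial isomorphisms with uncountable domain, about which the separation property says nothing. One expects that the free choices in the construction of a maximal chain can be steered so that two chains differ in some uncountable feature, for example in the least size of a set that is coinitial among the nonzero elements. Theorem~\ref{thm:B} confirms that this happens in some models of $\neg$CH. Theorem~\ref{thm:A} shows that it does not happen in all of them. For a set $A$, let $\mathrm{Fn}(A,2)$ be the poset of finite partial functions from $A$ to $\{0,1\}$, ordered by reverse inclusion.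

\begin{theorem}\label{thm:A}
Let $V\models\mathrm{ZFC}+\mathrm{CH}$, let $2\le n<\omega$ and $\kappa=\omega_n$, and let $G$ be generic over $V$ for $\mathbb{P}=\mathrm{Fn}(\kappa,2)$. Then in $V[G]$ we have $2^{\aleph_0}=\aleph_n$, and any two maximal chains in $\mathcal{P}(\mathcal{C}(H))$ are order-isomorphic. Moreover, all maximal chains of $\mathcal{P}(\mathcal{C}(H))$ and all maximal chains of $P(\omega)/\mathrm{fin}$ are order-isomorphic to one and the same linear order.
\end{theorem}

The case $n=2$ gives a model of $2^{\aleph_0}=\aleph_2$ and \eqref{eq:iso}. So the conjecture is false in the sense that ZFC, if consistent, does not prove it.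

\begin{theorem}\label{thm:B}
If $\mathrm{ZFC}$ is consistent, then so is $\mathrm{ZFC}+\neg\mathrm{CH}$ together with the existence of non-isomorphic maximal chains in $\mathcal{P}(\mathcal{C}(H))$. Hence $\mathrm{ZFC}+\neg\mathrm{CH}$ does not decide \eqref{eq:iso}.
\end{theorem}

The proof of Theorem~\ref{thm:A} runs the back-and-forth construction in blocks of size $\aleph_1$. Each block is the trace of the chain on an intermediate extension that satisfies CH, and in that extension the trace is a maximal chain (Section~\ref{sec:models}). The decisive fact is that an element of the chain outside such an extension comes from a single Cohen real, and that a single Cohen real can insert a projection into an old maximal chain only at a cut whose two sides have countable cofinality (Section~\ref{sec:cohen}). So the construction never has to fill an uncountable cut. Countable cuts are carried to countable cuts by any isomorphism, and both chains fill them with the same order (Sections~\ref{sec:eta} and~\ref{sec:A}). The analysis of one Cohen real also yields Theorem~\ref{thm:B} (Section~\ref{sec:B}).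

\section{Projections modulo compact operators}\label{sec:proj}

Take $H=\ell^2(\omega)$ with its standard basis $(e_k)$. To treat both partial orders at once, let $\mathfrak{P}$ denote \emph{either} the set of all projections of $\mathcal{B}(H)$ \emph{or} the set of diagonal projections $P_t$, $t\subseteq\omega$; we call the second option the diagonal case. For projections $a,b$ write $a\le^*b$ if $\pi(a)\le\pi(b)$, $a=^*b$ if $\pi(a)=\pi(b)$, and $a<^*b$ if $a\le^*b$ and $b\not\le^*a$. The unstarred $a\le b$ means inclusion of ranges. A projection is compact exactly when it has finite rank, so if $a\le b$, then $a<^*b$ exactly when $b-a$ has infinite rank. The map $a\mapsto1-a$ preserves $\mathfrak{P}$ and reverses $\le$ and $\le^*$; we refer to this as \emph{duality}.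

\begin{lemma}\label{lem:lift}
\begin{enumerate}
\item[(a)] Let $c\in\mathcal{B}(H)$ be self-adjoint and let $p=\pi(c)$ be a projection. There is $\lambda\in(0,1)$ outside the spectrum $\sigma(c)$, and $\chi_{(\lambda,\infty)}(c)$ is a projection with image $p$. In particular, every projection of $\mathcal{C}(H)$ lifts to a projection.
\item[(b)] If $a,b\in\mathfrak{P}$ and $b\le^*a$, there is $b'\in\mathfrak{P}$ with $b'=^*b$ and $b'\le a$.
\item[(c)] If $a,b\in\mathfrak{P}$ and $a\le^*b$, there is $b'\in\mathfrak{P}$ with $b'=^*b$ and $a\le b'$.
\end{enumerate}
\end{lemma}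

\begin{proof}
(a) The operator $c^2-c$ is compact, so its spectrum $\{\mu^2-\mu:\mu\in\sigma(c)\}$ is countable; hence $\sigma(c)$ is countable and $\lambda$ exists. Since $\sigma(c)$ is closed, there is a continuous $f:\mathbb{R}\to[0,1]$ that agrees with $\chi_{(\lambda,\infty)}$ on $\sigma(c)\cup\{0,1\}$. Approximating $f$ by polynomials gives $\pi(f(c))=f(p)=f(0)(1-p)+f(1)p=p$. For the last claim, if $\pi(T)=p$, take $c=(T+T^*)/2$.

(b) In the diagonal case take $b'=ab$. In general let $c=aba$, so that $\pi(c)=\pi(a)\pi(b)\pi(a)=\pi(b)$, and let $b'=\chi_{(\lambda,\infty)}(c)$ be as in (a). Then $b'=^*b$. Also $b'=c\,h(c)$ for the bounded function $h(\mu)=\chi_{(\lambda,\infty)}(\mu)/\mu$, so the range of $b'$ lies in the range of $c$, which lies in the range of $a$. Part (c) is dual to (b).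
\end{proof}

A \emph{chain in $\mathfrak{P}$} is a set $L\subseteq\mathfrak{P}$ any two elements of which are comparable under $\le^*$. A chain $L$ is maximal under inclusion if and only if it contains every $b\in\mathfrak{P}$ that is comparable with all elements of $L$. In particular a maximal chain contains $0$ and $1$ and is closed under $=^*$ in $\mathfrak{P}$. Let $[a]$ be the $=^*$-class of $a$ in $\mathfrak{P}$ and $\bar L=\{[a]:a\in L\}$, a linear order. The quotient $\mathfrak{P}/{=^*}$ is $\mathcal{P}(\mathcal{C}(H))$ by Lemma~\ref{lem:lift}(a), or $P(\omega)/\mathrm{fin}$ in the diagonal case, and $L\mapsto\bar L$ is a bijection from the maximal chains in $\mathfrak{P}$ onto the maximal chains of the quotient. From now on we work with chains in $\mathfrak{P}$. For sets $S,T\subseteq\mathfrak{P}$ we write $S<^*T$ if $s<^*t$ for all $s\in S$ and $t\in T$, and $S<^*r$ for $S<^*\{r\}$.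

For sets, $s\subseteq^*t$ has a witness: an $n$ beyond which $s$ is contained in $t$. Forcing arguments need such witnesses from a countable set. For operators they come from the following formula.

\begin{lemma}\label{lem:norm}
For $T\in\mathcal{B}(H)$, $\|\pi(T)\|=\lim_n\|T(1-P_n)\|=\lim_n\|(1-P_n)T\|$, and both sequences are non-increasing.
\end{lemma}

\begin{proof}
The first sequence is non-increasing because $1-P_{n+1}=(1-P_n)(1-P_{n+1})$. Since $TP_n$ has finite rank, $\|T(1-P_n)\|\ge\|\pi(T)\|$. If $K$ is compact, then $\|T(1-P_n)\|\le\|T-K\|+\|K(1-P_n)\|$ and $\|K(1-P_n)\|\to0$; take the infimum over $K$. For the second sequence apply this to $T^*$.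
\end{proof}

For projections $a,b$ put $d(a,b)=\|\pi((1-b)a)\|=\|\pi(a(1-b))\|$; the two norms agree by taking adjoints. The number $d(a,b)$ measures how far $a$ sticks out of $b$ at infinity, and $d(a,b)=d(1-b,1-a)$.

\begin{lemma}\label{lem:d}
Let $a,a',b,b'$ be projections.
\begin{enumerate}
\item[(a)] $a\le^*b$ if and only if $d(a,b)=0$.
\item[(b)] If $a'\le^*a$, then $d(a',b)\le d(a,b)$. If $b\le^*b'$, then $d(a,b')\le d(a,b)$.
\item[(c)] If $b<^*a$, then $d(a,b)=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) restates $\pi(a)\pi(b)=\pi(a)$. In (b), $\pi((1-b)a')=\pi((1-b)a)\,\pi(a')$ gives the first claim, and the second is dual. In (c), $\pi((1-b)a)=\pi(a)-\pi(b)$ is a nonzero projection.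
\end{proof}

By (a) and (c), for comparable projections $d$ takes only the values $0$ and $1$. So within a chain a single estimate $d(a,b)\le\frac13$ already decides that $a\le^*b$.

We will compare projections that live in different models of set theory, so we describe them by countably many numbers.

\begin{lemma}\label{lem:matrix}
Vectors $u_j\in\ell^2(\omega)$, $j\in\omega$, are the columns $ae_j$ of a projection $a$ if and only if $\langle u_j,u_k\rangle=\langle u_j,e_k\rangle$ for all $j,k$.
\end{lemma}

\begin{proof}
If $a$ is a projection, $\langle ae_j,ae_k\rangle=\langle ae_j,e_k\rangle$. Conversely, put $av=\sum_jv_ju_j$ for finitely supported $v$. Then $\|av\|^2=\sum_{j,k}v_j\overline{v_k}\langle u_j,e_k\rangle=\langle av,v\rangle\le\|av\|\,\|v\|$, so $a$ extends to a contraction. The hypothesis says $a^*a=a$, so $a$ is self-adjoint and idempotent.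
\end{proof}

A \emph{real} is a subset of $\omega$. We identify a projection $a$ with a real: record all quadruples $(j,k,i,q)$ with $q$ rational and $q$ below the real part ($i=0$) or the imaginary part ($i=1$) of $\langle ae_j,e_k\rangle$, and transport this set to $\omega$ along a fixed recursive bijection. A \emph{rational vector} is a finitely supported vector with entries in $\mathbb{Q}+i\mathbb{Q}$. There are countably many, and they are the same in all transitive models.

\begin{lemma}[Absoluteness]\label{lem:abs}
Let $W\subseteq W'$ be transitive models \textup{(}sets or classes\textup{)} of $\mathrm{ZFC}$, possibly without the power set axiom. Then $\mathfrak{P}^W=\mathfrak{P}^{W'}\cap W$. For $b,c\in\mathfrak{P}^W$, $n\in\omega$ and a rational vector $v$, the numbers $\|(1-P_n)bcv\|$, $\|(1-P_n)bc\|$, $d(b,c)$ and the relations $\le^*$, $=^*$, $<^*$ are the same in $W$ and in $W'$.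
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:matrix}, membership in $\mathfrak{P}$ is expressed by square summability of the columns and countably many equations between convergent series of matrix entries. Next, $\|(1-P_n)bcv\|$ is the supremum of $|\langle cv,b(1-P_n)w\rangle|$ over rational $w$ with $\|w\|\le1$, and both vectors in this inner product are finite combinations of columns. The norm $\|(1-P_n)bc\|$ is a further supremum over rational $v$ with $\|v\|\le1$, and $d$ is a limit of such norms by Lemma~\ref{lem:norm}. All quantifiers range over fixed countable sets, so the values do not depend on the model. The relations are defined from $d$ by Lemma~\ref{lem:d}(a).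
\end{proof}

\section{Countable cuts and the case of CH}\label{sec:eta}

We first separate two countable chains by a projection. For sets the idea takes one line. Let $s_0\subseteq s_1\subseteq\cdots$ be almost contained in each $t_m$. From the $n$-th block $s_n\setminus s_{n-1}$ remove the finitely many points outside $t_0\cap\dots\cap t_n$. The union of what remains almost contains each $s_n$, and it leaves $t_m$ only in the blocks $n<m$, at finitely many points. For operators the blocks do not commute with the $t_m$, so ``the points outside'' has no meaning. We replace it with the spectral subspace on which a positive compact operator, measuring how far the block sticks out, is large.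

\begin{lemma}\label{lem:interp}
Let $S,T\subseteq\mathfrak{P}$ be nonempty countable chains with $S<^*T$. There is $r\in\mathfrak{P}$ with $S<^*r<^*T$.
\end{lemma}

\begin{proof}
If $S$ has a $\le^*$-maximum $s$, let $s_n=s$ for all $n$; otherwise choose $s_0<^*s_1<^*\cdots$ in $S$ such that every element of $S$ is $\le^*$ some $s_n$. Choose $t_0\ge^*t_1\ge^*\cdots$ in $T$ dually. It suffices to find $r$ with $s_n<^*r<^*t_m$ for all $n,m$.

\emph{Both sequences are constant}, with values $s<^*t$. By Lemma~\ref{lem:lift}(b) we may assume $s\le t$. Then $t-s$ has infinite rank. Choose a projection $e\le t-s$, diagonal in the diagonal case, such that $e$ and $t-s-e$ have infinite rank, and let $r=s+e$.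

\emph{The sequence $(s_n)$ is strictly increasing.} Applying Lemma~\ref{lem:lift}(c) recursively, we may assume $s_0\le s_1\le\cdots$. Put $d_0=s_0$ and $d_n=s_n-s_{n-1}$ for $n\ge1$. These projections are pairwise orthogonal, and $d_n$ has infinite rank for $n\ge1$. Since $d_n\le s_n\le^*t_m$, each $(1-t_m)d_n$ is compact, so
\[
C_n=\sum_{m\le n}d_n(1-t_m)d_n
\]
is compact and positive. The spectral projection $f_n=\chi_{(4^{-n},\infty)}(C_n)$ has finite rank, and its range lies in the range of $C_n$, so $f_n\le d_n$. Let $d_n'=d_n-f_n$. In the diagonal case $C_n$, $f_n$ and $d_n'$ are diagonal. For $m\le n$ we have $d_n'(1-t_m)d_n'\le d_n'C_nd_n'$, and $d_n'\le1-f_n$, so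
\[
\|(1-t_m)d_n'\|^2=\|d_n'(1-t_m)d_n'\|\le\|d_n'C_nd_n'\|\le4^{-n}.
\]
Let $r'=\sum_nd_n'$, a strongly convergent sum of orthogonal projections. For fixed $m$ the series $\sum_n(1-t_m)d_n'$ of compact operators converges in norm, and its sum is $(1-t_m)r'$. Hence $r'\le^*t_m$. To make this strict, choose for $n\ge1$ a rank-one projection $g_n\le d_n'$, diagonal in the diagonal case, and let $r=r'-\sum_{n\ge1}g_n$. Then $r\le r'$ and $r'-r$ has infinite rank, so $r<^*r'\le^*t_m$. The projection $d_0'+\sum_{1\le k\le n}(d_k'-g_k)$ is below $r$ and differs from $s_n=\sum_{k\le n}d_k$ by an operator of finite rank, so $s_n\le^*r$ for all $n$. Therefore $s_n<^*s_{n+1}\le^*r$.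

\emph{The sequence $(s_n)$ is constant and $(t_n)$ is strictly decreasing.} This is dual to an instance of the previous case.
\end{proof}

A linear order $X$ is an \emph{$\eta_1$-order} if for all countable, possibly empty, $S,T\subseteq X$ with $S<T$ there is $x\in X$ with $S<x<T$. Such an order is nonempty, dense, and has no endpoints.

\begin{proposition}\label{prop:eta}
Let $D$ be a maximal chain in $\mathfrak{P}$, let $S_0,T_0\subseteq D$ be nonempty and countable with $S_0<^*T_0$, and let $X=\{b\in D:S_0<^*b<^*T_0\}$. Then $X/{=^*}$ is an $\eta_1$-order. In particular, $\bar D\setminus\{[0],[1]\}$ is an $\eta_1$-order.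
\end{proposition}

\begin{proof}
Let $S,T\subseteq X$ be countable with $S<^*T$. The sets $S'=S_0\cup S$ and $T'=T_0\cup T$ are nonempty and countable, and $S'<^*T'$. We need $x\in D$ with $S'<^*x<^*T'$. Suppose there is none. Since $D$ is a chain, every $x\in D$ is then $\le^*$ some element of $S'$ or $\ge^*$ some element of $T'$. So the projection $r$ given by Lemma~\ref{lem:interp} for $S',T'$ is comparable with all of $D$, and $r\in D$ by maximality, a contradiction. For the last claim take $S_0=\{0\}$ and $T_0=\{1\}$.
\end{proof}

\begin{theorem}[Hausdorff]\label{thm:haus}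
Any two $\eta_1$-orders of size at most $\aleph_1$ are isomorphic.
\end{theorem}

\begin{proof}
Enumerate the orders as $X=\{x_\gamma:\gamma<\omega_1\}$ and $Y=\{y_\gamma:\gamma<\omega_1\}$, allowing repetitions. Build increasing countable partial isomorphisms $f_\gamma$, with unions at limits, so that $x_\gamma$ is in the domain and $y_\gamma$ in the range of $f_{\gamma+1}$. To add a new point $x$ to the domain of a countable $f$, send it to a point between the countable sets $\{f(u):u<x\}$ and $\{f(u):u>x\}$. Points are added to the range symmetrically.
\end{proof}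

Under CH there are $\aleph_1$ projections, so Proposition~\ref{prop:eta} and Theorem~\ref{thm:haus} show that any two maximal chains are isomorphic after removing the endpoints, hence isomorphic. This is the implication from CH to \eqref{eq:iso}.

\begin{remark}\label{rem:size}
Every maximal chain $\bar D$ has size $2^{\aleph_0}$. Projections are reals, which gives the upper bound. For the lower bound, the dense order $\bar D$ contains a copy $(x_q)_{q\in\mathbb{Q}}$ of the rationals, each irrational $\rho$ gives an element between $\{x_q:q<\rho\}$ and $\{x_q:q>\rho\}$, and different $\rho$ give different elements.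
\end{remark}

\section{Adding one Cohen real}\label{sec:cohen}

\subsection*{Forcing}
Let $W$ be a transitive model of ZFC and $\mathbb{C}\in W$ a poset with a greatest element. A filter $g\subseteq\mathbb{C}$ is \emph{generic over $W$} if it meets every dense subset of $\mathbb{C}$ that lies in $W$. The extension $W[g]$ consists of the values $\tau^g$ of the $\mathbb{C}$-names $\tau\in W$, and it is a transitive model of ZFC. Each $x\in W$ has a canonical name $\check x$, and we usually write $x$ for $\check x$. As usual, the ground model may be read as a countable transitive model of a large enough finite part of ZFC, which turns the theorems into relative consistency results. We use these properties of the forcing relation $\Vdash$.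
\begin{enumerate}
\item[(F1)] For each formula $\phi$, the relation $p\Vdash\phi(\vec\tau)$ is definable in $W$, and it passes from $p$ to every $q\le p$.
\item[(F2)] $W[g]\models\phi(\vec\tau^{\,g})$ if and only if some $p\in g$ forces $\phi(\vec\tau)$.
\item[(F3)] If $X\in W$ and $q\Vdash\exists y\in X\,\phi(y)$, then $r\Vdash\phi(y)$ for some $r\le q$ and $y\in X$.
\item[(F4)] If $\vec x\in W$, $\phi$ is absolute between $W$ and its generic extensions, and some condition forces $\phi(\vec x)$, then $W\models\phi(\vec x)$.
\end{enumerate}

A subset $A$ of a chain $\Lambda$ is \emph{cofinal} if every element of $\Lambda$ is $\le^*$ some element of $A$, and the \emph{cofinality} of $\Lambda$ is the least size of a cofinal subset. Thus an empty chain and a chain with a maximum have countable cofinality. \emph{Coinitial} and \emph{coinitiality} are dual.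

\begin{example}\label{ex:new}
A new real number destroys the maximality of an old chain. Let $D$ be a maximal chain of $\mathfrak{P}^W$ in $W$, let $(x_q)_{q\in\mathbb{Q}}\in W$ be a copy of the rationals in $D$, and let $\rho\in W[g]\setminus W$ be a real number. No $z\in D$ lies strictly between $S=\{x_q:q<\rho\}$ and $T=\{x_q:q>\rho\}$, for then $\{q:q<\rho\}=\{q:x_q<^*z\}$ would be in $W$. In $W[g]$, Lemma~\ref{lem:interp} gives $a$ with $S<^*a<^*T$. This $a$ is comparable with all of $D$ and $=^*$ to none of its elements, and it cuts $D$ into a lower part in which $S$ is cofinal and an upper part in which $T$ is coinitial.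
\end{example}

We show that for a countable poset every new element sits at a cut of this kind. The following setting is fixed for the rest of the section.

\medskip
\noindent\textbf{Setting.} $W$ is a transitive model of ZFC, $\mathbb{C}\in W$ is a poset that is countable in $W$, and $g$ is $\mathbb{C}$-generic over $W$. The set $D\in W$ is a chain in $\mathfrak{P}^W$. The projection $a\in\mathfrak{P}^{W[g]}$ is comparable with every element of $D$ and $=^*$ to none, and $\dot a$ is a name for $a$. Put
\[
\Lambda=\{x\in D:x\le^*a\},\qquad U=D\setminus\Lambda=\{y\in D:a\le^*y\}.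
\]
Replacing $a$ by $1-a$ and $D$ by $\{1-x:x\in D\}$ exchanges the roles of $\Lambda$ and $U$.
\medskip

The countability of $\mathbb{C}$ enters only through a pigeonhole principle.

\begin{lemma}\label{lem:pigeon}
If a chain $\Lambda$ of uncountable cofinality is the union of countably many sets $A_i$, then some $A_i$ is cofinal.
\end{lemma}

\begin{proof}
Otherwise each $A_i$ has a strict upper bound $z_i\in\Lambda$, and the countable set $\{z_i:i\in\omega\}$ has a strict upper bound $z\in\Lambda$. If $z\in A_i$, then $z<^*z_i<^*z$.
\end{proof}

\begin{lemma}\label{lem:long}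
If in $W[g]$ the chain $\Lambda$ has uncountable cofinality or $U$ has uncountable coinitiality, then $\Lambda\in W$.
\end{lemma}

\begin{proof}
Since $\Lambda\in W$ if and only if $U\in W$, by duality we may assume that $\Lambda$ has uncountable cofinality. For $p\in\mathbb{C}$ and $n\in\omega$ let
\[
B_{p,n}=\{x\in D:p\Vdash\dot a\in\mathfrak{P}\text{ and }\|(1-P_n)x(1-\dot a)\|\le\tfrac13\},
\]
which is in $W$ by (F1). If $x\in\Lambda$, then $d(x,a)=0$, so by Lemma~\ref{lem:norm} and (F2) $x\in B_{p,n}$ for some $p\in g$ and $n$. By Lemma~\ref{lem:pigeon} in $W[g]$, there are $p\in g$ and $n$ such that $B_{p,n}\cap\Lambda$ is cofinal in $\Lambda$. Moreover $B_{p,n}\subseteq\Lambda$: if $x\in B_{p,n}$, then $d(x,a)\le\frac13$ because $p\in g$, while $x\in U$ would give $a<^*x$ and $d(x,a)=1$ by Lemma~\ref{lem:d}(c). Since $\Lambda$ is downward closed in $D$, we get $\Lambda=\{x\in D:x\le^*x'\text{ for some }x'\in B_{p,n}\}\in W$.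
\end{proof}

The second lemma says that a cut known to $W$ and filled in $W[g]$ is already filled in $W$.

\begin{lemma}\label{lem:fill}
If $\Lambda\in W$, there is $a'\in\mathfrak{P}^W$ such that $x\le^*a'\le^*y$ for all $x\in\Lambda$ and $y\in U$, and $a'$ is $=^*$ to no element of $D$.
\end{lemma}

\subsection*{The diagonal case by hand}
Let $D$ be a family of subsets of $\omega$ and $a\subseteq\omega$, and suppose that in $W$ the cofinality of $\Lambda$ and the coinitiality of $U$ are uncountable. Let $p_0$ force $x\subseteq^*\dot a\subseteq^*y$ for all $x\in\Lambda$ and $y\in U$, and work in $W$. For each $x\in\Lambda$ there are $r\le p_0$ and $n$ such that $r$ forces that $x\setminus n\subseteq\dot a$, where $x\setminus n=\{k\in x:k\ge n\}$. By Lemma~\ref{lem:pigeon} one pair $(r,n)$ serves cofinally many $x$. Repeating this below $r$ and increasing $n$, we find $q\le r$ that also forces $\dot a\setminus n\subseteq y$ for coinitially many $y\in U$. Let $a'=\{k:q\Vdash k\in\dot a\}\in W$. Then $x\setminus n\subseteq a'$ and $a'\setminus n\subseteq y$ for these $x$ and $y$, so $a'$ interpolates. It is $=^*$ to no element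 of $D$, since $\Lambda$ has no maximum and $U$ has no minimum.

Two things change for operators. A single condition does not determine a projection in the way that $q$ determines $a'$, and compactness requires an estimate for every $\varepsilon=\frac1m$, hence infinitely many uses of the pigeonhole principle. We therefore replace $q$ by a decreasing sequence of conditions, built in $W$ and not generic, that approximates each column of $\dot a$ better and better. Along this sequence $\dot a$ converges to an operator $a'\in W$ only strongly: we control $\dot av$ for each fixed $v$. So we write every norm with $\dot a$ acting first, which Lemma~\ref{lem:norm} permits: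
\begin{align}
d(x,a)&=\lim_n\|(1-P_n)x(1-a)\|=\lim_n\|x(1-a)(1-P_n)\|,\label{eq:d1}\\
d(a,y)&=\lim_n\|(1-P_n)(1-y)a\|=\lim_n\|(1-y)a(1-P_n)\|.\label{eq:d2}
\end{align}
The first form in each line carries upper bounds to the limit; the second carries lower bounds, witnessed by a vector.

\begin{proof}[Proof of Lemma~\ref{lem:fill}]
Let $x_0$ be a maximum of $\Lambda$ and $y_0$ a minimum of $U$, if they exist. Then $x_0<^*a$ and $a<^*y_0$, as $a$ is $=^*$ to no element of $D$. Since $\Lambda,U\in W$, by (F2) some $p_0\in g$ forces that $\dot a\in\mathfrak{P}$, that $x\le^*\dot a\le^*y$ for all $x\in\Lambda$ and $y\in U$, that $x_0<^*\dot a$ if $x_0$ exists, and that $\dot a<^*y_0$ if $y_0$ exists. From now on we work in $W$.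

\emph{Step 1: requirements.} Each of the following properties of a condition $r$ passes to smaller conditions, and for every $q\le p_0$ some $r\le q$ has it. Here $j,k,n\in\omega$ and $m\ge1$.
\begin{enumerate}
\item[(R1)] For $j,m$: for some rational vector $w$, $r\Vdash\|\dot ae_j-w\|\le\frac1m$. This is (F3) for the set of rational vectors.
\item[(R2)] If $\Lambda$ has uncountable cofinality, for $m$: for some $n$, the set of $x\in\Lambda$ with $r\Vdash\|(1-P_n)x(1-\dot a)\|\le\frac1m$ is cofinal in $\Lambda$. Indeed, by \eqref{eq:d1} and (F3) each $x\in\Lambda$ has such a pair $(r,n)$ with $r\le q$, and by Lemma~\ref{lem:pigeon} one pair serves a cofinal set. If $\Lambda\ne\emptyset$ has countable cofinality, fix a cofinal sequence $(z_k)$ in $\Lambda$; for $k,m$: for some $n$, $r\Vdash\|(1-P_n)z_k(1-\dot a)\|\le\frac1m$. This follows from \eqref{eq:d1} and (F3).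
\item[(R3)] The dual requirements for $U$, with coinitial in place of cofinal, with $\|(1-P_n)(1-y)\dot a\|\le\frac1m$ for $y\in U$, and with \eqref{eq:d2} in place of \eqref{eq:d1}.
\item[(R4)] If $x_0$ exists, for $n$: for some rational $v=(1-P_n)v$ with $\|v\|\le1$, $r\Vdash\|(1-x_0)\dot av\|\ge\frac12$. Indeed, $p_0$ forces $d(\dot a,x_0)=1$ by Lemma~\ref{lem:d}(c), hence $\|(1-x_0)\dot a(1-P_n)\|\ge1$ by \eqref{eq:d2}, and (F3) applies. If $y_0$ exists, for $n$: for some rational $v=(1-P_n)v$ with $\|v\|\le1$, $r\Vdash\|y_0(1-\dot a)v\|\ge\frac12$. Here $p_0$ forces $d(y_0,\dot a)=1$, and \eqref{eq:d1} applies.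
\end{enumerate}
There are countably many requirements, so there is a sequence $p_0\ge q_0\ge q_1\ge\cdots$ in $W$ such that each requirement is met by some $q_i$.

\emph{Step 2: the limit $a'$.} Let $w_{j,m}$ witness (R1) for $j,m$. Some $q_i$ forces both $\|\dot ae_j-w_{j,m}\|\le\frac1m$ and $\|\dot ae_j-w_{j,m'}\|\le\frac1{m'}$, so $\|w_{j,m}-w_{j,m'}\|\le\frac1m+\frac1{m'}$ by (F4). Let $u_j=\lim_mw_{j,m}$. Then $\|w_{j,m}-u_j\|\le\frac1m$, so $q_i\Vdash\|\dot ae_j-u_j\|\le\frac2m$ for large $i$. Put $a'v=\sum_jv_ju_j$ for finitely supported $v$. Choosing $m$ with $\frac2m\sum_j|v_j|\le\delta$, we get: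
\begin{equation}\label{eq:dagger}
\text{for each rational }v\text{ and }\delta>0,\quad q_i\Vdash\|\dot av-a'v\|\le\delta\ \text{ for all large }i.
\end{equation}
Fix $j,k$ and $0<\delta\le1$, and let $q_i$ force $\|\dot ae_j-u_j\|\le\delta$ and $\|\dot ae_k-u_k\|\le\delta$. Then $q_i$ forces $\|u_k\|\le2$ and
\[
|\langle u_j,u_k\rangle-\langle\dot ae_j,\dot ae_k\rangle|\le2\delta+\delta,\qquad|\langle u_j,e_k\rangle-\langle\dot ae_j,e_k\rangle|\le\delta,
\]
and it forces $\langle\dot ae_j,\dot ae_k\rangle=\langle\dot ae_j,e_k\rangle$. By (F4), $|\langle u_j,u_k\rangle-\langle u_j,e_k\rangle|\le4\delta$. So $a'$ extends to a projection by Lemma~\ref{lem:matrix}. In the diagonal case the second estimate gives $|\langle u_j,e_k\rangle|\le\delta$ for $j\ne k$, so $a'$ is diagonal. Thus $a'\in\mathfrak{P}^W$.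

\emph{Step 3: transfer.} Let $b\in\mathfrak{P}^W$, $n\in\omega$, $\varepsilon\ge0$, and let $v$ be rational. If some $q_i$ forces $\|(1-P_n)b\dot av\|\le\varepsilon$, then $\|(1-P_n)ba'v\|\le\varepsilon$. Indeed, $\|(1-P_n)b\|\le1$, so by \eqref{eq:dagger} for each $\delta>0$ a later $q_{i'}$ forces $\|(1-P_n)ba'v\|\le\varepsilon+\delta$, and this is true in $W$ by (F4) and Lemma~\ref{lem:abs}. The same argument transfers $\ge\varepsilon$, and it applies with $1-\dot a$ and $1-a'$ in place of $\dot a$ and $a'$. Taking the supremum over rational $v$ with $\|v\|\le1$, an upper bound forced by some $q_i$ on $\|(1-P_n)b\dot a\|$ or $\|(1-P_n)b(1-\dot a)\|$ holds for the same operator with $a'$ in place of $\dot a$.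

\emph{Step 4: $a'$ interpolates.} Let $x\in\Lambda$ and $m\ge1$. In either case of (R2) there are $x'\in\Lambda$, $n$ and $i$ with $x\le^*x'$ and $q_i\Vdash\|(1-P_n)x'(1-\dot a)\|\le\frac1m$. By Step~3 and \eqref{eq:d1}, $d(x',a')\le\frac1m$, and by Lemma~\ref{lem:d}(b), $d(x,a')\le\frac1m$. Hence $x\le^*a'$. Let $y\in U$ and $m\ge1$. By (R3) there are $y'\in U$, $n$ and $i$ with $y'\le^*y$ and $q_i\Vdash\|(1-P_n)(1-y')\dot a\|\le\frac1m$. By Step~3, \eqref{eq:d2} and Lemma~\ref{lem:d}(b), $d(a',y)\le d(a',y')\le\frac1m$. Hence $a'\le^*y$.

\emph{Step 5: $a'$ is new to $D$.} Suppose $a'=^*x\in D$. If $x\in\Lambda$, then $x$ is a maximum of $\Lambda$ by Step~4, so $x_0$ exists and $a'=^*x_0$. But (R4) and Step~3, with $P_0=0$ on the left, give for each $n$ a vector $v=(1-P_n)v$ with $\|v\|\le1$ and $\|(1-x_0)a'v\|\ge\frac12$, so $d(a',x_0)\ge\frac12$ by \eqref{eq:d2}, a contradiction. If $x\in U$, then $y_0$ exists and $a'=^*y_0$, while (R4), Step~3 and \eqref{eq:d1} give $d(y_0,a')\ge\frac12$.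
\end{proof}

\begin{corollary}\label{cor:cut}
If $D$ is a maximal chain of $\mathfrak{P}^W$ in $W$, then in $W[g]$ the chain $\Lambda$ has countable cofinality and $U$ has countable coinitiality.
\end{corollary}

\begin{proof}
If $\Lambda\in W$, the projection $a'$ of Lemma~\ref{lem:fill} is comparable with all of $D$ and is not in $D$, against maximality in $W$. So $\Lambda\notin W$, and Lemma~\ref{lem:long} applies.
\end{proof}

\begin{remark}\label{rem:Q}
Lemma~\ref{lem:fill} fails for uncountable posets, even when all antichains are countable. Let $\vec t=\langle t_\xi:\xi<\lambda\rangle$ be a $\subseteq^*$-decreasing sequence of infinite sets. A \emph{pseudo-intersection} of $\vec t$ is an infinite set almost contained in every $t_\xi$. Let $\mathbb{Q}(\vec t\,)$ consist of pairs $(s,F)$ of finite sets $s\subseteq\omega$, $F\subseteq\lambda$, with $(s',F')\le(s,F)$ if $s'\supseteq s$, $F'\supseteq F$ and $s'\setminus s\subseteq t_\xi$ for all $\xi\in F$. Conditions with the same $s$ are compatible, so antichains are countable. The sets $\{(s,F):\xi\in F\}$ and $\{(s,F):|s|\ge k\}$ are dense, the latter because finite intersections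 of the $t_\xi$ are infinite. For a filter meeting all these sets, the union $a$ of the first coordinates is infinite, and $a\subseteq s\cup t_\xi$ if $(s,F)$ is in the filter and $\xi\in F$. So $a$ is a pseudo-intersection. Now take $\vec t\in W$ with no pseudo-intersection in $W$; one arises from any recursion that removes an infinite set at successor steps, leaving an infinite set, and takes a pseudo-intersection at limits for as long as one exists. For $D=\{\emptyset\}\cup\{t_\xi:\xi<\lambda\}$ and the generic set $a$ we have $\Lambda=\{\emptyset\}\in W$, and no $a'$ as in the lemma exists in $W$.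
\end{remark}

\section{Elementary submodels and intermediate extensions}\label{sec:models}

\subsection*{Cohen forcing}
Let $V\models\mathrm{ZFC}$, $A\in V$, and let $G$ be $\mathrm{Fn}(A,2)$-generic over $V$. For $I\subseteq A$ in $V$ put $\mathbb{P}_I=\mathrm{Fn}(I,2)$ and $G_I=G\cap\mathbb{P}_I$. We recall three standard facts and a consequence.
\begin{enumerate}
\item[(C1)] Antichains of $\mathrm{Fn}(A,2)$ are countable, so $V$ and $V[G]$ have the same cardinals and cofinalities.
\item[(C2)] A \emph{nice name} is a name $\bigcup_{k\in\omega}\{\check k\}\times A_k$ with each $A_k$ an antichain. For every name $\sigma$ there is a nice name $\tau$ such that every condition forces ``if $\sigma\subseteq\omega$, then $\sigma=\tau$''. A nice name $\tau$ is countable. If all conditions in $\tau$ lie in $\mathbb{P}_I$, then $\tau^G=\tau^{G_I}$. There are at most $\max(|I|,\aleph_0)^{\aleph_0}$ nice $\mathbb{P}_I$-names.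
\item[(C3)] If $I,J\in V$ are disjoint, then $G_I$ is $\mathbb{P}_I$-generic over $V$, $G_J$ is $\mathbb{P}_J$-generic over $V[G_I]$, and $V[G_{I\cup J}]=V[G_I][G_J]$.
\item[(C4)] For $I\in V$, every real of $V[G]$ lies in $V[G_I][G_J]$ for some countable $J\subseteq A\setminus I$ in $V$, and $\mathbb{P}_J$ is countable. (Let $J$ be the union of the domains of the conditions in a nice name, minus $I$.)
\end{enumerate}

In this section and the next, $V$, $n$, $\kappa=\omega_n$, $\mathbb{P}$ and $G$ are as in Theorem~\ref{thm:A}. In $V$, $\aleph_m^{\aleph_0}=\aleph_m$ for $1\le m<\omega$: the case $m=1$ is CH, and $\aleph_{m+1}^{\aleph_0}\le\aleph_{m+1}\cdot\aleph_m^{\aleph_0}$ because functions from $\omega$ to $\omega_{m+1}$ are bounded. So (C1) and (C2) give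
\begin{equation}\label{eq:CH}
V[G_I]\models\mathrm{CH}\quad\text{whenever }I\in V\text{ and }|I|\le\aleph_1,
\end{equation}
and $2^{\aleph_0}\le\aleph_n$ in $V[G]$. Identifying $\kappa$ with $\kappa\times\omega$, the reals $\{k:(\bigcup G)(\xi,k)=1\}$, $\xi<\kappa$, are pairwise distinct by genericity. Hence $2^{\aleph_0}=\aleph_n$ in $V[G]$.

In $V[G]$ let $L$ and $L'$ be maximal chains in $\mathfrak{P}$ and $\mathfrak{P}'$, where each of $\mathfrak{P},\mathfrak{P}'$ is either of the two options. Theorem~\ref{thm:A} follows once we show $\bar L\cong\bar L'$. Fix a well-order $\triangleleft$ of the set of all partial functions from $\bar L$ to $\bar L'$, and names $\dot L,\dot L',\dot\triangleleft\in V$.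

\subsection*{Good models}
To apply Corollary~\ref{cor:cut} we need sets $I$ such that $L\cap V[G_I]$ belongs to $V[G_I]$ and is maximal there. Such $I$ must be closed under countably many operations determined by $\dot L$, and elementary submodels organize this closure.

For a regular uncountable $\theta$, let $H(\theta)$ be the set of sets whose transitive closure has size less than $\theta$. It is a transitive model of ZFC without the power set axiom, and it contains each of its subsets of size less than $\theta$. By the Tarski--Vaught criterion, $N\subseteq H(\theta)$ is an elementary submodel, $N\prec H(\theta)$, if and only if every existential statement with parameters in $N$ that is true in $H(\theta)$ has a witness in $N$. In particular $N$ contains every set definable in $H(\theta)$ from parameters in $N$. Fix $\theta$ with $z^*=(\kappa,\mathbb{P},\dot L,\dot L',\dot\triangleleft)\in H(\theta)$.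

\begin{definition}
In $V$, for $z\in H(\theta)$, a set $N$ is \emph{$z$-good} if $z\in N\prec H(\theta)$ and every countable subset of $N$ belongs to $N$. \emph{Good} means $z^*$-good.
\end{definition}

The following hold in $V$.
\begin{enumerate}
\item[(G1)] If $N\prec H(\theta)$, $m\le n$, $\omega_m\subseteq N$, $X\in N$ and $|X|\le\aleph_m$, then $X\subseteq N$. Indeed, $\omega_m\in N$ by definability, and if $X\neq\emptyset$, then $N$ contains a surjection $f:\omega_m\to X$ and all its values. Since always $\omega\subseteq N$, countable elements of $N$ are subsets of $N$.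
\item[(G2)] If $N$ is $z$-good, then $\omega_1\subseteq N$: by induction, each $\alpha<\omega_1$ is a countable subset of $N$.
\item[(G3)] The union of a $\subseteq$-increasing sequence of $z$-good models whose length has uncountable cofinality is $z$-good. It is elementary by the Tarski--Vaught criterion, and each countable subset lies in one member.
\item[(G4)] For every $y\in H(\theta)$ there is a $z$-good $N$ with $y\in N$ and $|N|=\aleph_1$. Build increasing $N_\gamma\prec H(\theta)$ of size $\aleph_1$, $\gamma<\omega_1$, with $y,z\in N_0$ and with all countable subsets of $N_\gamma$ in $N_{\gamma+1}$; there are $\aleph_1^{\aleph_0}=\aleph_1$ of them by CH. Take the union.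
\end{enumerate}

For good $N$ let $N[G]=\{\tau^G:\tau\in N\text{ is a }\mathbb{P}\text{-name}\}$.

\begin{lemma}\label{lem:NG}
If $N$ is good, then $N[G]\prec H(\theta)^{V[G]}$, $N\subseteq N[G]$, and $G,L,L',\triangleleft\in N[G]$.
\end{lemma}

\begin{proof}
Since $\mathbb{P}\in H(\theta)$, we have $H(\theta)^{V[G]}=\{\tau^G:\tau\in H(\theta)\}$, and (F1) and (F2) hold for this extension of $H(\theta)$; both facts are standard. Let $\phi$ be a formula and $\vec\tau\in N$ names. Take a maximal antichain of conditions $p$ that force $\neg\exists y\,\phi(y,\vec\tau)$ or force $\phi(\sigma_p,\vec\tau)$ for some name $\sigma_p$. Mixing the countably many $\sigma_p$ yields a name $\sigma\in H(\theta)$ such that every condition forces $\exists y\,\phi(y,\vec\tau)\to\phi(\sigma,\vec\tau)$. By (F1) this is a statement about $\sigma$ in $H(\theta)$, so $N$ contains such a $\sigma$, and the Tarski--Vaught criterion holds for $N[G]$. The names $\check x$ for $x\in N$, the canonical name $\{(\check p,p):p\in\mathbb{P}\}$ for $G$, and $\dot L,\dot L',\dot\triangleleft$ are in $N$.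
\end{proof}

The structure $N[G]$ reflects the properties of $L$, while the results of Sections~\ref{sec:eta} and~\ref{sec:cohen} are to be applied in a model $V[G_I]$. Closure under countable subsets makes the two agree on reals.

\begin{lemma}\label{lem:trace}
Let $N$ be good, $I=N\cap\kappa$ and $L_N=L\cap N[G]$.
\begin{enumerate}
\item[(a)] The reals of $N[G]$ are exactly those of $V[G_I]$.
\item[(b)] $L_N\in V[G_I]$, and $L_N$ is a maximal chain in $\mathfrak{P}$ in $V[G_I]$.
\item[(c)] If $a\in L$ is $=^*$ to no element of $L_N$, then in $V[G]$ the chain $\{x\in L_N:x\le^*a\}$ has countable cofinality and $\{y\in L_N:a\le^*y\}$ has countable coinitiality.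
\end{enumerate}
The same holds for $L'$ and $\mathfrak{P}'$.
\end{lemma}

\begin{proof}
(a) A finite set is an element of $N$ if and only if it is a subset of $N$, so $\mathbb{P}\cap N=\mathbb{P}_I$. By (C2) and elementarity, a real of $N[G]$ has a nice name $\tau\in N$. By (G1), $\tau\subseteq N$, so its conditions lie in $\mathbb{P}_I$ and $\tau^G=\tau^{G_I}\in V[G_I]$. Conversely, a real of $V[G_I]$ has a nice $\mathbb{P}_I$-name. This is a countable subset of $N$, hence an element of $N$.

(b) Let $\tau\in N$ be a nice name. By elementarity $N$ contains a maximal antichain of conditions that decide ``$\tau\in\dot L$''. It is countable, so it is contained in $\mathbb{P}_I$, and $G$ meets it. Hence $\tau^G\in L$ if and only if some $p\in G_I$ forces $\tau\in\dot L$. The set $R$ of pairs $(\tau,p)$ with $\tau\in N$ nice, $p\in\mathbb{P}_I$ and $p\Vdash\tau\in\dot L$ is in $V$, so $L_N=\{\tau^{G_I}:(\tau,p)\in R\text{ for some }p\in G_I\}\in V[G_I]$. It is a chain there by Lemma~\ref{lem:abs}. Let $b\in\mathfrak{P}\cap V[G_I]$ be comparable with all of $L_N$. Then $b\in N[G]$ by (a). If some element of $L$ were incomparable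 with $b$, then by Lemma~\ref{lem:NG} some element of $L\cap N[G]$ would be. So $b\in L$ by the maximality of $L$, and $b\in L_N$.

(c) By (C4), $a\in V[G_I][G_J]$ with $\mathbb{P}_J$ countable, and $G_J$ is generic over $V[G_I]$ by (C3). By (b), Corollary~\ref{cor:cut} applies with $W=V[G_I]$, $\mathbb{C}=\mathbb{P}_J$ and $D=L_N$. Countable cofinal and coinitial sets in $V[G_I][G_J]$ remain so in $V[G]$.
\end{proof}

\subsection*{A sequence of good models}
We want to exhaust $L$ by the traces of good models $M_\alpha$ of size $\aleph_1$, so that \eqref{eq:CH} applies at each step. At step $\alpha$ the part already handled is the trace of $\bigcup_{\beta<\alpha}M_\beta$, which need not be good. But a countable union of chains of countable cofinality has countable cofinality, so it suffices that this union be a countable union of good models, of any size. For $n=2$ the $M_\alpha$ form an increasing sequence; this is the base case below, and it is all that the refutation of the conjecture needs. For $n\ge3$ the sequence cannot be increasing, since from some point on the earlier models cover $\aleph_2$ elements.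

\begin{lemma}\label{lem:seq}
In $V$ there is a sequence $\langle M_\alpha:\alpha<\kappa\rangle$ such that
\begin{enumerate}
\item[(1)] $M_\alpha$ is good and $|M_\alpha|=\aleph_1$;
\item[(2)] $\langle M_\beta:\beta<\alpha\rangle\in M_\alpha$;
\item[(3)] for $0<\alpha<\kappa$, $\bigcup_{\beta<\alpha}M_\beta=\bigcup_{i<\omega}N_i$ for some good $N_i$;
\item[(4)] $\bigcup_{\alpha<\kappa}M_\alpha$ is good and contains $\kappa$ as a subset.
\end{enumerate}
\end{lemma}

\begin{proof}
We show by induction on $m$, $2\le m\le n$: for every $z\in H(\theta)$ there is a sequence of length $\omega_m$ that satisfies (1)--(3) with ``$z$-good'' in place of ``good'' and whose union is $z$-good and includes $\omega_m$. The lemma is the case $m=n$, $z=z^*$. All sequences involved belong to $H(\theta)$, as $\theta>\kappa$.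

\emph{The case $m=2$.} By (G4) choose recursively $z$-good $M_\alpha$ of size $\aleph_1$ satisfying (2), for $\alpha<\omega_2$. Then $\alpha\in M_\alpha$ as the length of the sequence in (2), and $\alpha\subseteq M_\alpha$ by (G1) and (G2). So $M_\beta\in M_\alpha$ for $\beta<\alpha$, and $M_\beta\subseteq M_\alpha$ by (G1) again. The sequence is increasing. The union in (3) is $M_\beta$ if $\alpha=\beta+1$, a union of countably many $M_\beta$ if $\mathrm{cf}\,\alpha=\omega$, and $z$-good by (G3) if $\mathrm{cf}\,\alpha=\omega_1$. The total union is $z$-good by (G3) and contains every $\alpha<\omega_2$.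

\emph{From $m$ to $m+1$.} By recursion on $\xi<\omega_{m+1}$, let $\vec M^\xi=\langle M^\xi_\alpha:\alpha<\omega_m\rangle$ be given by the case $m$ for the parameter $z(\xi)=(z,\xi,\langle\vec M^\eta:\eta<\xi\rangle)$, and let $K_\xi$ be its union. Every $z(\xi)$-good model is $z$-good. We claim $K_\eta\subseteq K_\xi$ for $\eta<\xi$. Since $\xi\in K_\xi$, $|\xi|\le\aleph_m$ and $\omega_m\subseteq K_\xi$, (G1) gives $\xi\subseteq K_\xi$. So $\vec M^\eta\in K_\xi$, then $M^\eta_\alpha\in K_\xi$ for all $\alpha<\omega_m$, and $M^\eta_\alpha\subseteq K_\xi$ by (G1).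

Every ordinal below $\omega_{m+1}$ is uniquely $\omega_m\cdot\xi+\alpha$ with $\xi<\omega_{m+1}$ and $\alpha<\omega_m$. Put $M_{\omega_m\cdot\xi+\alpha}=M^\xi_\alpha$. Item (1) is inherited. Item (2) holds because the sequence of earlier models is definable from $z(\xi)$ and $\langle M^\xi_\beta:\beta<\alpha\rangle$, both in $M^\xi_\alpha$. For (3), the union of the earlier models is $\bigcup_{\eta<\xi}K_\eta\cup\bigcup_{\beta<\alpha}M^\xi_\beta$. The second part is empty or a countable union of $z$-good models, by the case $m$. The first part is empty if $\xi=0$, is $K_\eta$ if $\xi=\eta+1$, is a union of countably many $K_\eta$ if $\mathrm{cf}\,\xi=\omega$, and is $z$-good by (G3) if $\mathrm{cf}\,\xi>\omega$. The total union $\bigcup_\xi K_\xi$ is $z$-good by (G3) and contains every $\xi<\omega_{m+1}$.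
\end{proof}

This is where $n<\omega$ is used. The statement proved by induction has no analog at $\aleph_\omega$: a union of $\aleph_\omega$ models of size $\aleph_1$ has size at most $\aleph_\omega$, while a set that includes $\omega_\omega$ and contains all its countable subsets has size at least $\aleph_\omega^{\aleph_0}>\aleph_\omega$.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Work in $V[G]$, with $L$, $L'$, $\triangleleft$ and $\langle M_\alpha:\alpha<\kappa\rangle$ as in Section~\ref{sec:models}. For $\alpha\le\kappa$ let
\[
D_\alpha=\{[0],[1]\}\cup\Bigl\{[a]:a\in L\cap\bigcup_{\beta<\alpha}M_\beta[G]\Bigr\},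
\]
and define $D'_\alpha$ from $L'$ in the same way. These sets increase with $\alpha$, with unions at limits. By Lemma~\ref{lem:seq}(4), $\mathbb{P}$ is included in the good model $\bigcup_\alpha M_\alpha$, so every nice name is a countable subset of it, hence an element of some $M_\alpha$. Thus $D_\kappa=\bar L$ and $D'_\kappa=\bar L'$.

We define increasing order isomorphisms $\varphi_\alpha:D_\alpha\to D'_\alpha$. Let $\varphi_0$ send endpoints to endpoints, take unions at limits, and let $\varphi_{\alpha+1}$ be the $\triangleleft$-least isomorphism $D_{\alpha+1}\to D'_{\alpha+1}$ extending $\varphi_\alpha$. Then $\varphi_\kappa:\bar L\to\bar L'$ is the required isomorphism, provided that an extension exists at each successor step.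

Fix $\alpha<\kappa$ and suppose that $\varphi_\beta$ is defined for $\beta\le\alpha$. Put $M=M_\alpha[G]$, $I=M_\alpha\cap\kappa$, $D=D_\alpha$, $D'=D'_\alpha$, $\varphi=\varphi_\alpha$, and
\[
E=\{[a]:a\in L\cap M\},\qquad E'=\{[a]:a\in L'\cap M\}.
\]
Then $D_{\alpha+1}=D\cup E$ and $D'_{\alpha+1}=D'\cup E'$, and $V[G_I]\models\mathrm{CH}$ by \eqref{eq:CH}. The sets $D$ and $D'$ and the sequence $\langle\varphi_\beta:\beta\le\alpha\rangle$ are definable in $H(\theta)^{V[G]}$ from $\langle M_\beta:\beta<\alpha\rangle$, $\mathbb{P}$, $G$, $L$, $L'$ and $\triangleleft$. These parameters are in $M$ by Lemma~\ref{lem:seq}(2) and Lemma~\ref{lem:NG}. Hence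
\begin{equation}\label{eq:inM}
D,\ D',\ \varphi\in M .
\end{equation}
This is the purpose of the well-order $\triangleleft$. The elements of $E'\setminus D'$ lie only in cuts of $D'$ that belong to $M$, so $\varphi$ can be extended only if it maps the cuts filled by $E$ to cuts in $M$.

A \emph{cut} of $D$ is a pair $c=(\Lambda_c,U_c)$ with $D=\Lambda_c\cup U_c$ and $\Lambda_c<U_c$. It is \emph{countable} if $\Lambda_c$ and $U_c$ are nonempty, $\Lambda_c$ has countable cofinality and $U_c$ has countable coinitiality. Each $e\in\bar L\setminus D$ determines the cut $c(e)=(\{d\in D:d<e\},\{d\in D:d>e\})$.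

\medskip
\noindent\emph{Step 1: for every $e\in\bar L\setminus D$, the cut $c(e)$ is countable.} Both sides are nonempty, as they contain $[0]$ and $[1]$. If $\alpha=0$ there is nothing more to show. If $\alpha>0$, write $\bigcup_{\beta<\alpha}M_\beta=\bigcup_iN_i$ with $N_i$ good. Then $\bigcup_{\beta<\alpha}M_\beta[G]=\bigcup_iN_i[G]$, so $D=\bigcup_iD^i$ with $D^i=\{[b]:b\in L_{N_i}\}$; the endpoints lie in each $D^i$. Let $e=[a]$. Since $e\notin D$, the projection $a$ is $=^*$ to no element of any $L_{N_i}$. By Lemma~\ref{lem:trace}(c), each $\Lambda_{c(e)}\cap D^i$ has a countable cofinal subset, and the union of these subsets is cofinal in $\Lambda_{c(e)}$. The same lemma gives countable coinitial subsets of the sets $U_{c(e)}\cap D^i$, whose union is coinitial in $U_{c(e)}$.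

\medskip
Let $\mathcal{C}$ be the set of countable cuts of $D$ that belong to $M$, and for $c\in\mathcal{C}$ let $I_c=\{e\in E:\Lambda_c<e<U_c\}$.

\medskip
\noindent\emph{Step 2: $E\setminus D$ is the disjoint union of the sets $I_c$, $c\in\mathcal{C}$.} If $e\in E\setminus D$, then $e=[a]$ with $a\in M$, so $c(e)\in M$ by \eqref{eq:inM}. By Step~1, $c(e)\in\mathcal{C}$, and $e\in I_{c(e)}$. Conversely, if $e\in I_c$, then $e\notin\Lambda_c\cup U_c=D$ and $c=c(e)$.

\medskip
\noindent\emph{Step 3: for $c\in\mathcal{C}$, $I_c$ is isomorphic to an order in $V[G_I]$ that in $V[G_I]$ is an $\eta_1$-order of size at most $\aleph_1$.} By elementarity $M$ contains sequences $(x_k)$ and $(y_k)$ in $L$ whose classes lie in $\Lambda_c$ and are cofinal in it, respectively lie in $U_c$ and are coinitial in it. Their terms are in $L\cap M$. Each sequence of reals is coded by a real of $M$, so both sequences lie in $V[G_I]$ by Lemma~\ref{lem:trace}(a). By Lemma~\ref{lem:trace}(b), $L\cap M$ is a maximal chain in $V[G_I]$, so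
\[
X_c=\{b\in L\cap M:x_k<^*b<^*y_k\text{ for all }k\}\in V[G_I],
\]
and Proposition~\ref{prop:eta}, applied \emph{in $V[G_I]$} with $S_0=\{x_k:k\in\omega\}$ and $T_0=\{y_k:k\in\omega\}$, shows that $X_c/{=^*}$ is an $\eta_1$-order there. Its size is at most $\aleph_1$ by CH in $V[G_I]$. By the choice of the sequences $I_c=\{[b]:b\in X_c\}$, and by Lemma~\ref{lem:abs} the map $b\mapsto[b]$ induces an isomorphism of $X_c/{=^*}$ onto $I_c$. Passing to $V[G_I]$ is necessary: in $V[G]$ an $\eta_1$-order has size at least $2^{\aleph_0}>\aleph_1$, by the argument of Remark~\ref{rem:size}.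

\medskip
\noindent\emph{Step 4: the extension.} Steps 1--3 hold for $L'$, with $\mathcal{C}'$ and $I'_{c'}$ defined from $D'$ and $E'$, and with the same model $V[G_I]$. The isomorphism $\varphi:D\to D'$ maps countable cuts to countable cuts, and so does its inverse. Since $\varphi\in M$, the map $c\mapsto\varphi[c]=(\varphi[\Lambda_c],\varphi[U_c])$ is a bijection from $\mathcal{C}$ onto $\mathcal{C}'$. By Step~3 and Theorem~\ref{thm:haus} applied in $V[G_I]$, for each $c\in\mathcal{C}$ there is an isomorphism $\psi_c:I_c\to I'_{\varphi[c]}$. By Step~2, $\psi=\varphi\cup\bigcup_{c\in\mathcal{C}}\psi_c$ is a bijection from $D\cup E$ onto $D'\cup E'$. It preserves the order on $D$ and on each $I_c$. If $e\in I_c$ and $d\in D$, then $d<e$ exactly when $d\in\Lambda_c$, exactly when $\varphi(d)\in\varphi[\Lambda_c]$, exactly when $\varphi(d)<\psi(e)$. If $e\in I_c$ and $e'\in I_{c'}$ with $c\ne c'$, say $\Lambda_c\subsetneq\Lambda_{c'}$, pick $d\in\Lambda_{c'}\setminus\Lambda_c$. Then $e<d<e'$, and by the previous case $\psi(e)<\varphi(d)<\psi(e')$. So $\psi$ is an isomorphism extending $\varphi_\alpha$, and $\varphi_{\alpha+1}$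 exists.

\medskip
Since $L$ and $L'$ were arbitrary maximal chains of either kind, and $2^{\aleph_0}=\aleph_n$ was shown in Section~\ref{sec:models}, Theorem~\ref{thm:A} is proved. \hfill$\square$

\begin{remark}
In $V[G]$ every maximal chain $C$ of $\mathcal{P}(\mathcal{C}(H))$ is isomorphic to its reverse and to each of its intervals $[p,q]_C=\{r\in C:p\le r\le q\}$ with $p<q$ in $C$. For the reverse, $r\mapsto1-r$ maps $C$ anti-isomorphically onto another maximal chain. For the interval, lift $p,q$ to projections $a\le b$ by Lemma~\ref{lem:lift}. Then $b-a$ has infinite rank, and $\pi$ identifies the Calkin algebra of $(b-a)H$ with the corner $(q-p)\mathcal{C}(H)(q-p)$, whose projections are the projections $e\le q-p$. The map $r\mapsto r-p$ is an isomorphism of $[p,q]_C$ onto a chain in the corner. This chain is maximal: if $e\le q-p$ is comparable with every $r-p$, then $p+e$ is a projection between $p$ and $q$ that is comparable with all of $C$, so $p+e\in[p,q]_C$.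
\end{remark}

\section{Non-isomorphic maximal chains}\label{sec:B}

In this section $\mathfrak{P}$ is the set of all projections. We distinguish two chains by their behavior just above $0$. A \emph{tower} is a $\subseteq^*$-decreasing sequence $\langle t_\xi:\xi<\lambda\rangle$ of infinite subsets of $\omega$. It is \emph{tight} if no noncompact projection $a$ satisfies $a\le^*P_{t_\xi}$ for all $\xi$.

\begin{lemma}\label{lem:coin}
Let $\langle t_\xi:\xi<\lambda\rangle$ be a tight tower with $\lambda$ an infinite regular cardinal, and let $L$ be a maximal chain containing all $P_{t_\xi}$. Then $\bar L\setminus\{[0]\}$ has coinitiality $\lambda$.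
\end{lemma}

\begin{proof}
If $x\in L$ is noncompact, then $x\not\le^*P_{t_\xi}$ for some $\xi$, and so $P_{t_\xi}<^*x$. Hence the classes $[P_{t_\xi}]$ are coinitial in $\bar L\setminus\{[0]\}$. If $Y\subseteq L$ is a set of fewer than $\lambda$ noncompact projections, regularity gives one $\xi$ with $P_{t_\xi}<^*Y$, so the classes of $Y$ are not coinitial.
\end{proof}

It therefore suffices to find a model of $\neg$CH with tight towers of lengths $\omega_1$ and $\omega_2$. Tightness concerns all projections, not only diagonal ones, so we need a way to shrink a set until a given projection sticks out of it.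

\begin{lemma}\label{lem:blocks}
Let $a$ be a noncompact projection and $t\subseteq\omega$ infinite. There are consecutive finite intervals $I_0,I_1,\dots$ of $\omega$, each meeting $t$, such that $a\not\le^*P_s$ whenever $s\cap I_k=\emptyset$ for infinitely many $k$.
\end{lemma}

\begin{proof}
Let $n_0=0$. Given $n_k$, choose a unit vector $v_k$ in the range of $a$ with $P_{n_k}v_k=0$; it exists because the range is infinite-dimensional. Choose $n_{k+1}>n_k$ so that $I_k=[n_k,n_{k+1})$ meets $t$ and $\|P_{I_k}v_k\|\ge\frac34$. If $s\cap I_k=\emptyset$, then $P_{I_k}\le1-P_s$, so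
\[
\|(1-P_s)a(1-P_{n_k})\|\ge\|(1-P_s)v_k\|\ge\|P_{I_k}v_k\|\ge\tfrac34 .
\]
If this happens for infinitely many $k$, then $d(a,P_s)\ge\frac34$ by Lemma~\ref{lem:norm}.
\end{proof}

Martin's axiom MA states that for every poset whose antichains are countable and every family of fewer than $2^{\aleph_0}$ dense sets there is a filter that meets them all. It is a standard fact that $\mathrm{MA}+2^{\aleph_0}=\aleph_2$ is consistent relative to ZFC. Applied to the poset $\mathbb{Q}(\vec t\,)$ of Remark~\ref{rem:Q}, MA shows that every tower of length less than $2^{\aleph_0}$ has a pseudo-intersection.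

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $V\models\mathrm{MA}+2^{\aleph_0}=\aleph_2$, let $G$ be $\mathrm{Fn}(\omega_1\times\omega,2)$-generic over $V$, and let $c_\xi=\{k:(\bigcup G)(\xi,k)=1\}$ for $\xi<\omega_1$. Cardinals are preserved by (C1), and there are at most $\aleph_1^{\aleph_0}=\aleph_2$ nice names, so $2^{\aleph_0}=\aleph_2$ in $V[G]$. The long tower comes from MA and survives by Lemma~\ref{lem:fill}; the short tower is built from the Cohen reals.

\emph{Step 1: in $V$ there is a tight tower of length $\omega_2$.} Enumerate the noncompact projections as $a_\xi$, $\xi<\omega_2$. Let $t_0=\omega$. Given $t_\xi$, take intervals $I_k$ from Lemma~\ref{lem:blocks} for $a_\xi$ and $t_\xi$, and let $t_{\xi+1}=t_\xi\setminus\bigcup_kI_{2k}$. This set meets every $I_{2k+1}$, so it is infinite, and it misses every $I_{2k}$, so $a_\xi\not\le^*P_{t_{\xi+1}}$. At a limit $\xi<\omega_2$ let $t_\xi$ be a pseudo-intersection of the earlier sets.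

\emph{Step 2: this tower is tight in $V[G]$.} Suppose $a\in V[G]$ is noncompact and $a\le^*P_{t_\xi}$ for all $\xi$. By (C4), $a\in V[g]$ with $g$ generic over $V$ for a countable poset. Let $D=\{0\}\cup\{P_{t_\xi}:\xi<\omega_2\}\in V$, a chain. The projection $a$ is comparable with all of $D$, and $a\ne^*0$. Also $a\ne^*P_{t_\xi}$, since otherwise the noncompact projection $P_{t_\xi}\in V$ would be $\le^*$ all $P_{t_\eta}$, against Step~1. So we are in the setting of Section~\ref{sec:cohen} with $\Lambda=\{0\}\in V$. Lemma~\ref{lem:fill} gives $a'\in V$ with $a'\ne^*0$ and $a'\le^*P_{t_\xi}$ for all $\xi$, against Step~1.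

\emph{Step 3: in $V[G]$ there is a tight tower of length $\omega_1$.} Let $V_\xi=V[G_{\xi\times\omega}]$. By (C3), $c_\xi$ is given by an $\mathrm{Fn}(\omega,2)$-generic filter over $V_\xi$. In $V$ fix for each limit $\xi<\omega_1$ an increasing cofinal sequence $(\xi_i)_{i<\omega}$ in $\xi$. Let $s_0=\omega$ and $s_{\xi+1}=s_\xi\cap c_\xi$. For limit $\xi$ let $s_\xi=\{k_0<k_1<\cdots\}$, where $k_0=\min s_{\xi_0}$ and $k_i$ is the least element of $\bigcap_{j\le i}s_{\xi_j}$ above $k_{i-1}$. The sequence up to $s_\xi$ is defined from $\langle c_\eta:\eta<\xi\rangle$ and parameters in $V$, so $s_\xi\in V_\xi$. By induction the sequence is a tower. At a successor, $s_\xi\in V_\xi$ is infinite, and for each $l$ the conditions with value $1$ at some point of $s_\xi$ above $l$ are dense, so $s_\xi\cap c_\xi$ is infinite. At a limit, the finite intersections are infinite, so all $k_i$ exist; $k_i\in s_{\xi_j}$ for $i\ge j$, so $s_\xi\subseteq^*s_{\xi_j}\subseteq^*s_\eta$ whenever $\eta\le\xi_j$.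

Let $a\in V[G]$ be a noncompact projection. A nice name for $a$ involves countably many coordinates, so $a\in V_\xi$ for some $\xi<\omega_1$. In $V_\xi$ take intervals $I_k$ from Lemma~\ref{lem:blocks} for $a$ and $t=\omega$; the estimates in its proof are absolute, so its conclusion holds in $V[G]$. For each $l$, the conditions that vanish on all of $I_k$ for some $k\ge l$ are dense, because a finite domain meets only finitely many $I_k$. So $c_\xi$, and with it $s_{\xi+1}$, misses infinitely many $I_k$, and $a\not\le^*P_{s_{\xi+1}}$.

\emph{Conclusion.} In $V[G]$ extend $\{P_{t_\xi}:\xi<\omega_2\}$ and $\{P_{s_\xi}:\xi<\omega_1\}$ to maximal chains $L$ and $L'$. By Lemma~\ref{lem:coin}, $\bar L\setminus\{[0]\}$ has coinitiality $\omega_2$ and $\bar L'\setminus\{[0]\}$ has coinitiality $\omega_1$. An isomorphism would send $[0]$ to $[0]$ and preserve this invariant, so $\bar L\not\cong\bar L'$, while CH fails. Together with Theorem~\ref{thm:A} this shows that $\mathrm{ZFC}+\neg\mathrm{CH}$ decides \eqref{eq:iso} neither way.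
\end{proof}

\begin{remark}
The hypothesis $V\models\mathrm{CH}$ cannot be dropped from Theorem~\ref{thm:A}. Let $V\models\mathrm{MA}+2^{\aleph_0}=\aleph_2$ and force with $\mathrm{Fn}(\omega_2,2)$, which is isomorphic to $\mathrm{Fn}(A,2)$ for the disjoint union $A$ of $\omega_2$ and $\omega_1\times\omega$. Step~1 is unchanged, Step~2 uses only (C4), and Step~3 goes through with $V[G_{\omega_2}]$ in place of $V$. So \eqref{eq:iso} fails in this extension.
\end{remark}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Set theory and operator algebras},
\texttt{https://www.math.cmu.edu/users/eschimme/Appalachian/FarahNotes.pdf}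

\end{thebibliography}
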